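# Why no inner function has critical exponent 1

## 1. The guess that $p_\Theta=1$ can be reached, and inner functions with zero, one and two zeros

Take an inner function $\Theta$ and ask how well the constant $1$ can be approximated in $H^p$ by multiples of $\Theta$. For $p\ge1$ the $p$-th power of the distance is $1-|\Theta(0)|^2$, whatever else $\Theta$ does. For $p<1$ it can be strictly smaller. The critical exponent $p_\Theta\in[0,1]$ marks the place from which the formula $1-|\Theta(0)|^2$ holds for good. The question, taken from "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$" (http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf), is whether some inner function has $p_\Theta=1$.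

The answer one would first guess is yes. Finite Blaschke products $B$ are known to have $p_B<1$, but we shall see that already with two zeros $p_B$ can be as close to $1$ as we like. An infinite product, with worse and worse behavior packed into it, ought to reach $1$. Let us fix the terms and test this guess on small cases.

**Notation.** $\mathbb D=\{|z|<1\}$, $\mathbb T=\{|z|=1\}$, $\mathbf m$ is normalized Lebesgue measure on $\mathbb T$, and $\|f\|_p=\left(\int_{\mathbb T}|f|^p\,d\mathbf m\right)^{1/p}$. For $0<p<\infty$ we identify $H^p$ with a closed subspace of $L^p(\mathbb T)$ through boundary values. An inner function is a bounded holomorphic $\Theta$ on $\mathbb D$ with $|\Theta|=1$ a.e. on $\mathbb T$. A Blaschke product may carry a unimodular constant factor.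

**Definition ($\epsilon_p$ and the critical exponent).** For $\Theta$ inner and $p>0$,
$$\epsilon_p(\Theta)=\inf\{\|f\|_p^p: f\in1+\Theta H^p\},$$
$$p_\Theta=\inf\{p_0>0:\ \epsilon_p(\Theta)=1-|\Theta(0)|^2\text{ for all }p\ge p_0\}.$$

The known facts are these.

- (K1) The infimum is attained.
- (K2) $\epsilon_p(\Theta)\le1-|\Theta(0)|^2$ for all $p>0$.
- (K3) $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ for all $p\ge1$.
- (K4) $\epsilon_p(\Theta)=1$ for all $p>0$ if $\Theta(0)=0$.
- (K5) If $\Theta(0)\ne0$ and $p<1$, then $\epsilon_p(\Theta)$ can be strictly less than $1-|\Theta(0)|^2$.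

By (K3), $0\le p_\Theta\le1$. Note also that if $\epsilon_p(\Theta)<1-|\Theta(0)|^2$ for one particular $p$, then no $p_0\le p$ is admissible in the definition, so $p_\Theta\ge p$. This is how all lower bounds will be obtained.

From Hardy space theory we use the following textbook facts.

- (H1) For $f\in H^p$ let $u$ be the Poisson integral of the boundary function $|f|^p$. Then $|f|^p\le u$ in $\mathbb D$, and $u(0)=\|f\|_p^p$.
- (H2) If $h\in H^p$ and $h\not\equiv0$, then $\log|h(0)|\le\int_{\mathbb T}\log|h|\,d\mathbf m$.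
- (H3) A function $f\not\equiv0$ in $H^p$ factors as $f=BF$ with $B$ a Blaschke product, $F\in H^p$ without zeros and $|F|=|f|$ a.e. on $\mathbb T$; then $F^{p/2}\in H^2$. If $f\in H^p$ vanishes at the zeros of a Blaschke product $B_1$ with at least the same multiplicities, then $f/B_1\in H^p$.
- (H4) (F. Riesz) If $B$ is a Blaschke product, then $\int_{\mathbb T}\log\frac1{|B(t\zeta)|}\,d\mathbf m(\zeta)\to0$ as $t\to1$.
- (H5) If $0<p\le1$, then $\big|\|F\|_p^p-\|G\|_p^p\big|\le\|F-G\|_p^p$.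
- (H6) In $H^2$, with $k_\lambda(z)=1/(1-\bar\lambda z)$, we have $\langle f,k_\lambda\rangle=f(\lambda)$ and $\|k_\lambda\|_2^2=1/(1-|\lambda|^2)$.

**No zeros to speak of.** If $|\Theta(0)|=1$, then $\Theta$ is constant, $\Theta H^p=H^p$, $\epsilon_p(\Theta)=0$, and $p_\Theta=0$. If $\Theta(0)=0$, then (K4) gives $p_\Theta=0$. So only $0<|\Theta(0)|<1$ matters.

**One zero.** Let $\Theta$ be a single Blaschke factor with zero $\lambda\ne0$, so $|\Theta(0)|=|\lambda|$. Now $f\in1+\Theta H^p$ means $f\in H^p$ and $f(\lambda)=1$. Factor $f=BF$ as in (H3). Then $|F(\lambda)|\ge|f(\lambda)|=1$, and by (H6) applied to $F^{p/2}\in H^2$,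
$$1\le|F(\lambda)^{p/2}|^2\le\frac{\|F^{p/2}\|_2^2}{1-|\lambda|^2}=\frac{\|f\|_p^p}{1-|\lambda|^2}.$$
So $\epsilon_p(\Theta)\ge1-|\Theta(0)|^2$ for every $p>0$. Again $p_\Theta=0$.

**Two zeros.** Let $\Theta$ have the simple zeros $z_1=\frac12$, $z_2=\frac i2$, so $a=\Theta(0)$ has $|a|=\frac14$ and $1-|a|^2=\frac{15}{16}$. For real $\alpha$ let $g_\alpha=c_1k_{z_1}+c_2k_{z_2}$ be the combination with
$$g_\alpha(z_1)=1,\qquad g_\alpha(z_2)=e^{i\alpha}.$$
Here $k_{z_1}(z_1)=k_{z_2}(z_2)=\frac43$, while $k_{z_2}(z_1)=\frac1{1+i/4}=\frac{16}{17}\big(1-\frac i4\big)=:\beta$ and $k_{z_1}(z_2)=\bar\beta$. The system has determinant $\Delta=\frac{16}9-|\beta|^2=\frac{16}9-\frac{16}{17}=\frac{128}{153}$, so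
$$c_1=\frac{\frac43-\beta e^{i\alpha}}\Delta,\qquad c_2=\frac{\frac43e^{i\alpha}-\bar\beta}\Delta .$$
By (H6), $\|g_\alpha\|_2^2=\bar c_1g_\alpha(z_1)+\bar c_2g_\alpha(z_2)=\bar c_1+\bar c_2e^{i\alpha}$, that is,
$$\|g_\alpha\|_2^2=\frac{\frac83-2\operatorname{Re}(\beta e^{i\alpha})}{\Delta}=\frac{51}{16}-\frac94\Big(\cos\alpha+\frac14\sin\alpha\Big).$$
At $\alpha=0$ this is $\frac{15}{16}$. For $0<\alpha<2\arctan\frac14$ we have $1-\cos\alpha=2\sin^2\frac\alpha2<\frac12\sin\frac\alpha2\cos\frac\alpha2=\frac14\sin\alpha$, so it is strictly less than $\frac{15}{16}$.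

Next, $g_0=1-\bar a\Theta$. Indeed $\langle\Theta h,1-\bar a\Theta\rangle=ah(0)-ah(0)=0$ for $h\in H^2$, so $1-\bar a\Theta$ is orthogonal to $\Theta H^2$. Since $\Theta H^2$ is the set of functions in $H^2$ vanishing at $z_1,z_2$, this puts $1-\bar a\Theta$ in the span of $k_{z_1},k_{z_2}$, and it takes the value $1$ at both points. Hence $\operatorname{Re}g_0\ge\frac34$ in $\mathbb D$. The coefficients depend continuously on $\alpha$ and $|k_{z_j}|\le2$, so $\operatorname{Re}g_\alpha>0$ in $\mathbb D$ for all small $\alpha>0$. Choose a small $p$, put $\alpha=\pi p$ and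
$$f=\exp\Big(\frac2p\operatorname{Log}g_\alpha\Big).$$
Then $|f|^p=|g_\alpha|^2$, $f(z_1)=1$ and $f(z_2)=e^{(2/p)i\pi p}=e^{2\pi i}=1$. So $f\in1+\Theta H^p$ and $\epsilon_p(\Theta)\le\|g_\alpha\|_2^2<\frac{15}{16}$ for all small $p>0$. This time $p_\Theta>0$.

The mechanism is that $f$ returns to the value $1$ at the second zero after its logarithm has moved by $2\pi i$, and $f^{p/2}$ notices. In Section 8 the same mechanism with a well-placed pair of zeros gives exponents up to nearly $1$. The examples there have $|\Theta(0)|\to1$, and this is where the guess breaks down: the value $|\Theta(0)|$ alone forces an upper bound for $p_\Theta$ strictly below $1$.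

## 2. Bounds for $p_\Theta$ in terms of $|\Theta(0)|$

Put
$$\kappa(r)=\frac{1-r^2}{\log(1/r^2)},\qquad0<r<1.$$
With $y=\log(1/r^2)$ we have $\kappa=(1-e^{-y})/y=\int_0^1e^{-yt}\,dt$. This is decreasing in $y$ and lies in $(0,1)$. Hence $\kappa$ is increasing in $r$ and $0<\kappa(r)<1$.

**Theorem 1.** Let $\Theta$ be inner, $r=|\Theta(0)|\in(0,1)$ and $0<p<1$. If $\sin^2(\pi p/2)\ge\kappa(r)$, then $\epsilon_p(\Theta)=1-r^2$. Consequently
$$p_\Theta\le\frac2\pi\arcsin\sqrt{\kappa(|\Theta(0)|)}<1.$$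

The consequence follows at once: $\sin^2(\pi p/2)$ increases with $p$ on $(0,1)$, so the first claim covers every $p<1$ from $\frac2\pi\arcsin\sqrt{\kappa(r)}$ on, and (K3) covers $p\ge1$. Together with $p_\Theta=0$ when $|\Theta(0)|\in\{0,1\}$, this shows that no inner function has $p_\Theta=1$.

How good is a bound that looks only at $|\Theta(0)|$? Let
$$P(r)=\sup\{p_\Theta:\Theta\text{ inner},\ |\Theta(0)|=r\}.$$

**Theorem 2.**

1. For $0<r<1$: $\ \frac2\pi\arcsin r\le P(r)\le\frac2\pi\arcsin\sqrt{\kappa(r)}<1$. Hence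
$$\frac2\pi\le\liminf_{r\to1}\frac{1-P(r)}{\sqrt{1-r}}\le\limsup_{r\to1}\frac{1-P(r)}{\sqrt{1-r}}\le\frac{2\sqrt2}\pi,$$
and $\sup_\Theta p_\Theta=1$ is not attained.
2. $P(r)\le\dfrac1{2\log(1/(4r))}$ for $0<r<\frac14$, and $P(r)\ge\dfrac{\log3}{8\log((1+\sqrt2)/r)}$ for $0<r\le\frac13$. Moreover
$$\tfrac14\log3\le\liminf_{r\to0}P(r)\log\tfrac1r\le\limsup_{r\to0}P(r)\log\tfrac1r\le\tfrac12.$$

For instance $P(\frac12)$ lies between $\frac13$ and $0.53$, because $\kappa(\frac12)=\frac{3/4}{\log4}\approx0.541$. So $1-P(r)$ has exact order $\sqrt{1-r}$ as $r\to1$, and $P(r)$ has exact order $1/\log(1/r)$ as $r\to0$. The theorem does not determine $P(r)$ exactly.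

## 3. Duality for $p\ge1$, the power $f^{p/2}$ for $p<1$, and its branches

Let $a=\Theta(0)$ with $0<|a|<1$. The natural candidate for the extremal function is
$$F=(1-\bar a\Theta)^{2/p}$$
with the principal power. It lies in $1+\Theta H^\infty$, because $(1-\bar aw)^{2/p}-1$ is divisible by $w$, and $\|F\|_p^p=\|1-\bar a\Theta\|_2^2=1-2|a|^2+|a|^2=1-|a|^2$. This proves (K2).

For $p\ge1$ one proves (K3) by duality. On $\mathbb T$,
$$\frac{|F|^p}F=(1-a\bar\Theta)(1-\bar a\Theta)^{1-2/p},\qquad \Theta h\cdot\frac{|F|^p}F=h\,(\Theta-a)(1-\bar a\Theta)^{1-2/p}.$$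
The last function is holomorphic and vanishes at $0$, so its integral is $0$. Since $f-F\in\Theta H^p$ for every $f\in1+\Theta H^p$, we get $\int f\,|F|^p/F\,d\mathbf m=\int|F|^p\,d\mathbf m$, and Hölder's inequality gives $\|F\|_p^p\le\int|f||F|^{p-1}\,d\mathbf m\le\|f\|_p\|F\|_p^{p-1}$. So $\|f\|_p\ge\|F\|_p$.

For $p<1$ and bounded $h$ the orthogonality is still true, and we still get $\int|f||F|^{p-1}\,d\mathbf m\ge1-|a|^2$. The next inequality is what fails: for $0<p<1$ Hölder's inequality is reversed, $\int|f||F|^{p-1}\,d\mathbf m\ge\|f\|_p\|F\|_p^{p-1}$, and nothing follows about $\|f\|_p$.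

The sensible second approach is to return to Hilbert space through $g=f^{p/2}$, which satisfies $\|g\|_2^2=\|f\|_p^p$. Suppose $\Theta$ is a Blaschke product, $f$ has no zeros, and some holomorphic branch $g$ of $f^{p/2}$ equals $1$ at each zero of $\Theta$. Then $g=1+\Theta q$ with $q\in H^2$. On $\mathbb T$, where $|\Theta|=1$, expanding the squares gives
$$|g|^2-|q+\bar a|^2=1-|a|^2+2\operatorname{Re}\big((\Theta-a)q\big).$$
The right side is the real part of a holomorphic function, and it equals $1-|a|^2$ at $0$. Integrating, $\|f\|_p^p=\|g\|_2^2=1-|a|^2+\|q+\bar a\|_2^2\ge1-|a|^2$.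

This stops at two exact points. First, $f$ may have zeros, and then $f^{p/2}$ has no holomorphic branch near a zero of odd order, for instance (if $p$ is not suited to it). Second, even if $f=e^{\ell}$ has no zeros, $f(z_k)=1$ only says $\ell(z_k)=2\pi in_k$, so $g(z_k)=e^{i\pi pn_k}$, which need not be $1$. The two-zero example of Section 1 has $n_1=0$ and $n_2=1$, so the obstacle is real.

What can be saved is local. Where $f$ takes values in a suitable region around $1$, the principal branch $g=f^{p/2}$ is available, and it equals $1$ at every zero of $\Theta$, with no choice to be made. The cut $(-\infty,0]$ of the $f$-plane becomes, in the $g$-plane, two rays at angles $\pm\pi p/2$. The largest disk around $g=1$ that avoids them has radius $\sin(\pi p/2)$, and this is how this number enters the theorem. Inside that region we shall use the Hilbert space identity. Outside it we replace $|f|^p$ by a smaller subharmonic function of $f$ with a logarithmic pole at $f=1$, so that every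 zero of $\Theta$ contributes to the estimate. A gluing of subharmonic functions joins the two.

Recall that a function $\omega$ on an open set with values in $[-\infty,\infty)$ is subharmonic if it is upper semicontinuous and, at each point, $\omega$ is at most its mean over all sufficiently small circles centered there. The mean inequality then holds on every circle whose closed disk lies in the set. If $\Psi$ is subharmonic and $f$ is holomorphic, then $\Psi\circ f$ is subharmonic. We allow the function that is identically $-\infty$.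

## 4. A subharmonic minorant of $|w|^p$ with a logarithmic pole at $1$

Fix $0<p<1$ and put $\rho=\sin(\pi p/2)\in(0,1)$. Let $w^{p/2}$ be the principal power ($\arg w\in(-\pi,\pi]$, $0^{p/2}=0$), and put
$$N=\{w\in\mathbb C:|w^{p/2}-1|<\rho\},$$
$$\Psi(w)=\begin{cases}|w|^p,&w\notin N,\\[2pt]1+\rho^2+2\operatorname{Re}(w^{p/2}-1)+2\rho^2\log\dfrac{|w^{p/2}-1|}\rho,&w\in N.\end{cases}$$
The coefficient $2\rho^2$ makes the two formulas touch to first order across $\partial N$, as formula (1) below will show.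

**Lemma 1.** $N$ is open and $N\subset\mathbb C\setminus(-\infty,0]$. The function $\Psi$ is subharmonic on $\mathbb C$, and $\Psi(w)\le|w|^p$.

**Step 1: locate $N$.** Write $D(w)=|w^{p/2}-1|$. Then
$$D(w)^2=|w|^p+1-2|w|^{p/2}\cos\big(\tfrac p2\arg w\big)$$
is continuous on all of $\mathbb C$: it depends on $\arg w$ only through $|\arg w|$, which is continuous off $0$, and $D(w)\to1=D(0)$ as $w\to0$. So $N=\{D<\rho\}$ is open. If $w\in(-\infty,0]$ and $x=|w|^{p/2}$, then
$$D(w)^2=x^2+1-2x\cos\tfrac{\pi p}2=\big(x-\cos\tfrac{\pi p}2\big)^2+\rho^2\ge\rho^2 .$$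
So $N$ misses $(-\infty,0]$. Equality holds only at $w_1=-\cos(\pi p/2)^{2/p}$. By continuity of $D$, every other point of $(-\infty,0]$ has a neighborhood disjoint from $N$.

**Step 2: compare the two formulas.** On $\mathbb C\setminus(-\infty,0]$, off $w=1$, let
$$H(w)=1+\rho^2+2\operatorname{Re}(w^{p/2}-1)+2\rho^2\log\frac{D(w)}\rho .$$
Here $w^{p/2}$ is holomorphic and injective, so it equals $1$ only at $w=1$, and $H$ is harmonic. Put $\lambda(x)=x-1-\log x\ge0$ for $x>0$. Since $|w|^p=|w^{p/2}|^2=1+2\operatorname{Re}(w^{p/2}-1)+D(w)^2$,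
$$|w|^p-H(w)=D^2-\rho^2-\rho^2\log\frac{D^2}{\rho^2}=\rho^2\,\lambda\Big(\frac{D(w)^2}{\rho^2}\Big)\ge0. \tag{1}$$
Because $\Psi=H$ on $N\setminus\{1\}$ and $\Psi(1)=-\infty$, this gives $\Psi\le|w|^p$. On all of $\mathbb C\setminus\{1\}$ we have $|w|^p-\Psi=\rho^2\lambda(\min\{1,D^2/\rho^2\})$, because $\lambda(1)=0$. So $\Psi$ is continuous on $\mathbb C\setminus\{1\}$. Also $\Psi(w)\to-\infty$ as $w\to1$, so $\Psi$ is upper semicontinuous on $\mathbb C$.

**Step 3: the mean inequality off $(-\infty,0]$.** At $w=1$ it is trivial. On $N\setminus\{1\}$, $\Psi=H$ is harmonic. On the open set $\{D>\rho\}$, $\Psi=|w|^p$ is subharmonic. Let $D(w_0)=\rho$ with $w_0\notin(-\infty,0]$. By (1), $H(w_0)=|w_0|^p=\Psi(w_0)$. Near $w_0$ we have $\Psi\ge H$ everywhere: equality on $N$, and $\Psi=|w|^p\ge H$ off $N$ by (1). So $\Psi(w_0)=H(w_0)$ is the mean of $H$ over small circles around $w_0$, which is at most the mean of $\Psi$.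

**Step 4: the mean inequality on $(-\infty,0]$.** Near a point of $(-\infty,0]\setminus\{w_1\}$ we have $\Psi=|w|^p$, which is subharmonic (also at $0$). At $w_1$, $\Psi$ is continuous, and it is subharmonic in a punctured disk $0<|w-w_1|<\delta$. Let $0<t<\delta$ and let $Q$ be the Poisson integral in $|w-w_1|<t$ of $\Psi$ restricted to the circle $|w-w_1|=t$. For $\eta>0$ the function $\Psi+\eta\log(|w-w_1|/\delta)$, given the value $-\infty$ at $w_1$, is subharmonic in $|w-w_1|<\delta$ and at most $\Psi=Q$ on the circle. By the maximum principle it is at most $Q$ inside. Let $\eta\to0$ and then $w\to w_1$: $\Psi(w_1)\le Q(w_1)$, which is the mean of $\Psi$ over the circle. $\square$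

## 5. Gluing the Hilbert space identity to the minorant

**Proposition 2.** Let $0<p<1$, let $\Theta$ be a Blaschke product with $a=\Theta(0)$, $0<|a|<1$. Let $f=1+\Theta h$ with $h\in H^p$, $h\not\equiv0$, let $g(0)=f(0)^{p/2}$ (principal) and $d=|g(0)-1|$. Then at least one of the following holds:

- (a) $\|f\|_p^p\ge1-|a|^2$;
- (b) $f(0)\notin N$ and $\|f\|_p^p\ge|f(0)|^p+\rho^2\log(1/|a|^2)$;
- (c) $f(0)\in N$, $\rho|a|\le d<\rho$, and $\|f\|_p^p\ge m(d)$, where $m(x):=1+\rho^2-2x+2\rho^2\log\dfrac x{\rho|a|}$.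

We build a subharmonic function $\omega$ on $\mathbb D$ with $\omega\le u+2\rho^2\log\frac1{|\Theta|}$, where $u$ is the Poisson integral of $|f|^p$, and then compare at $0$.

**Step 1: introduce the local quotient $q$.** Let $G_0=\{z\in\mathbb D:f(z)\in N\}$, an open set. On $G_0$ the function $g=f^{p/2}$ is holomorphic, since $N$ avoids the cut. All zeros of $\Theta$ lie in $G_0$, since $f=1\in N$ there. At such a zero, $g-1$ vanishes to the same order as $f-1=\Theta h$, because $w^{p/2}-1$ has a simple zero at $w=1$. This order is at least that of $\Theta$. So $q=(g-1)/\Theta$ is holomorphic on $G_0$. It is not identically $0$ on any component of $G_0$: otherwise $g\equiv1$ and hence $f\equiv1$ there, so $f\equiv1$ on $\mathbb D$ and $h\equiv0$.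

**Step 2: a subharmonic function that is finite in mean at the zeros of $\Theta$.** We cancel the pole of $\Psi$ against the zeros of $\Theta$. Put
$$\omega_o=\Psi(f)-2\rho^2\log|\Theta|\quad\text{where }\Theta\ne0,$$
$$\omega_o=1+\rho^2+2\operatorname{Re}(\Theta q)+2\rho^2\log\frac{|q|}\rho\quad\text{on }G_0.$$
The two open sets cover $\mathbb D$. The formulas agree on the overlap, since $g-1=\Theta q$ there. The first expression is subharmonic by Lemma 1, since $\log|\Theta|$ is harmonic off the zeros. The second is a harmonic function plus $2\rho^2\log|q|$ with $q$ holomorphic, hence subharmonic. So $\omega_o$ is subharmonic on $\mathbb D$.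

By itself $\omega_o$ is not enough. If $f$ is close to $1$ near $0$, then $|q(0)|$ is small and $\omega_o(0)$ is very negative. There we need the second function.

**Step 3: the Hilbert space identity in pointwise form.** On $G_0$ let
$$v=1-|a|^2+2\operatorname{Re}\big((\Theta-a)q\big),$$
which is harmonic. From $g=1+\Theta q$ we get $|g|^2+(1-|\Theta|^2)|q|^2=1+2\operatorname{Re}(\Theta q)+|q|^2$. Subtracting $|q+\bar a|^2=|q|^2+2\operatorname{Re}(aq)+|a|^2$ gives
$$v=|g|^2+(1-|\Theta|^2)|q|^2-|q+\bar a|^2. \tag{2}$$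

**Step 4: glue.** Use $v$ only where $q$ is small: let $G=\{z\in G_0:|q(z)|<\rho\}$, an open set. Let $z\in\mathbb D\cap\partial G$, and let $z_n\in G$ tend to $z$. With $D$ as in Lemma 1,
$$D(f(z_n))=|g(z_n)-1|=|\Theta(z_n)q(z_n)|<\rho|\Theta(z_n)| .$$
Since $D$ is continuous, $D(f(z))\le\rho|\Theta(z)|<\rho$, because $\Theta$ is nonconstant. So $f(z)\in N$, that is, $z\in G_0$: the boundary of $G$ inside $\mathbb D$ does not touch the edge of the region where $q$ exists. Since $z\notin G$, while $|q(z_n)|<\rho$, we get $|q(z)|=\rho$. There $\log(|q|/\rho)=0$, so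
$$\omega_o(z)-v(z)=\rho^2+|a|^2+2\operatorname{Re}(aq(z))\ge(\rho-|a|)^2\ge0. \tag{3}$$
Define
$$\omega=\max(\omega_o,v)\ \text{ on }G,\qquad\omega=\omega_o\ \text{ on }\mathbb D\setminus G .$$
Then $\omega$ is subharmonic on $\mathbb D$. This is the gluing theorem (Ransford, *Potential Theory in the Complex Plane*, Theorem 2.4.5), and the argument here is short. Inside $G$ and off $\overline G$ the claim is clear. At $z\in\mathbb D\cap\partial G$ the function $v$ is continuous with $v(z)\le\omega_o(z)$, and $\omega_o$ is upper semicontinuous, so $\omega$ is upper semicontinuous at $z$. Since $\omega\ge\omega_o$ everywhere and $\omega(z)=\omega_o(z)$, the mean inequality for $\omega_o$ at $z$ gives the one for $\omega$.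

**Step 5: compare with $u$.** Off the zeros of $\Theta$, Lemma 1 and (H1) give $\omega_o\le|f|^p+2\rho^2\log\frac1{|\Theta|}\le u+2\rho^2\log\frac1{|\Theta|}$. On $G$, (2), $|q|<\rho$ and $1-x\le\log\frac1x$ give
$$v\le|g|^2+(1-|\Theta|^2)\rho^2\le|f|^p+2\rho^2\log\frac1{|\Theta|}.$$
So $\omega\le u+2\rho^2\log\frac1{|\Theta|}$ on $\mathbb D$ (at zeros of $\Theta$ the right side is $+\infty$). For $0<t<1$, by the mean inequality,
$$\omega(0)\le\int_{\mathbb T}\omega(t\zeta)\,d\mathbf m(\zeta)\le u(0)+2\rho^2\int_{\mathbb T}\log\frac1{|\Theta(t\zeta)|}\,d\mathbf m(\zeta).$$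
Let $t\to1$. By (H4) the last integral tends to $0$, so
$$\|f\|_p^p=u(0)\ge\omega(0). \tag{4}$$

**Step 6: evaluate at $0$.** If $0\in G$, then $\omega(0)\ge v(0)=1-|a|^2$, because $\Theta(0)=a$. This is (a). If $0\notin G$ and $f(0)\notin N$, then $\omega(0)=\omega_o(0)=|f(0)|^p+\rho^2\log(1/|a|^2)$. This is (b). If $0\notin G$ and $f(0)\in N$, then $0\in G_0$ and $|q(0)|\ge\rho$. Since $d=|a||q(0)|$, we have $d\ge\rho|a|$, and $d<\rho$ because $f(0)\in N$. Moreover
$$\omega(0)=\omega_o(0)=1+\rho^2+2\operatorname{Re}(g(0)-1)+2\rho^2\log\frac d{\rho|a|}\ge m(d),$$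
which is (c). $\square$

## 6. Frostman shifts and the reduction to Blaschke products

Proposition 2 used that $\Theta$ is a Blaschke product in (H4) only. This cannot be dropped from that limit: for $S(z)=\exp\big(-\frac{1+z}{1-z}\big)$ the function $\log|S|$ is harmonic, so $\int_{\mathbb T}\log\frac1{|S(t\zeta)|}\,d\mathbf m=\log\frac1{|S(0)|}=1$ for every $t$.

**Definition (Frostman shift).** For $\Theta$ inner and $c\in\mathbb D$, $\Theta_c=\dfrac{\Theta-c}{1-\bar c\,\Theta}$, again an inner function.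

Frostman's theorem says that $\Theta_c$ is a Blaschke product for all $c\in\mathbb D$ outside a set of zero capacity, hence of zero area. For the function $S$ above, the only exception is $c=0$: if $c\ne0$, then $S_c$ is analytic across $\mathbb T\setminus\{1\}$, so its singular measure could only be an atom at $1$, and such an atom would force the radial limit $0$ at $1$, whereas $S_c(x)\to-c$ as $x\to1^-$.

**Lemma 3.** Let $0<p<1$, $0<R<1$. If $\epsilon_p(B)\ge1-|B(0)|^2$ for all Blaschke products $B$ with $0<|B(0)|\le R$, then $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ for all inner $\Theta$ with $0<|\Theta(0)|\le R$.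

**Step 1: choose shifts that do not increase $|\Theta(0)|$.** Let $a=\Theta(0)$. The open set $U=\big\{c\in\mathbb D:\big|\frac{a-c}{1-\bar ca}\big|<|a|\big\}$ has $0$ in its closure: for $c=ta$ with $0<t<1$ the modulus is $|a|\frac{1-t}{1-t|a|^2}<|a|$. So $U$ meets every disk around $0$ in a nonempty open set, which has positive area and therefore contains $c$ for which $\Theta_c$ is a Blaschke product. This gives such $c_n\to0$ in $U$, with $c_n\ne a$ for large $n$, so that $0<|\Theta_{c_n}(0)|\le|a|\le R$.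

**Step 2: pass to the limit.** From $\Theta_c-\Theta=\frac{\bar c\Theta^2-c}{1-\bar c\Theta}$ we get $\|\Theta_{c_n}-\Theta\|_\infty\le\frac{2|c_n|}{1-|c_n|}\to0$. For $h\in H^p$, (H5) gives
$$\big|\|1+\Theta_{c_n}h\|_p^p-\|1+\Theta h\|_p^p\big|\le\|\Theta_{c_n}-\Theta\|_\infty^p\,\|h\|_p^p\to0 .$$
By hypothesis $\|1+\Theta_{c_n}h\|_p^p\ge1-|\Theta_{c_n}(0)|^2$. Let $n\to\infty$: $\|1+\Theta h\|_p^p\ge1-|a|^2$ for every $h\in H^p$. The reverse inequality for $\epsilon_p$ is (K2). $\square$

## 7. Proof of Theorem 1: concavity of $m$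

Let $\rho=\sin(\pi p/2)$ and suppose $\rho^2\ge\kappa(R)$, where $R=|\Theta(0)|$ for the given inner function. By Lemma 3 it suffices to show $\epsilon_p(B)\ge1-|B(0)|^2$ for all Blaschke products $B$ with $0<|B(0)|\le R$. Rename such a $B$ as $\Theta$ and put $a=\Theta(0)$. Since $\kappa$ is increasing, $\rho^2\ge\kappa(|a|)$, that is,
$$\rho^2\log(1/|a|^2)\ge1-|a|^2. \tag{5}$$
Let $f=1+\Theta h$ with $h\in H^p$. If $h\equiv0$, then $\|f\|_p^p=1$. Otherwise Proposition 2 applies.

**Case (a).** Nothing to prove.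

**Case (b).** $\|f\|_p^p\ge\rho^2\log(1/|a|^2)\ge1-|a|^2$ by (5).

**Case (c).** Since $m''(x)=-2\rho^2/x^2<0$, $m$ is concave on $[\rho|a|,\rho]$, so $m(d)\ge\min(m(\rho|a|),m(\rho))$. At the ends,
$$m(\rho|a|)=1+\rho^2-2\rho|a|=(1-|a|^2)+(\rho-|a|)^2\ge1-|a|^2, \tag{6}$$
$$m(\rho)=1+\rho^2-2\rho+2\rho^2\log\tfrac1{|a|}=(1-\rho)^2+\rho^2\log(1/|a|^2)\ge1-|a|^2,$$
the last step by (5). So $\|f\|_p^p\ge1-|a|^2$ in all cases.

Hence $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ for the inner function we started from, and, as explained after the statement, $p_\Theta\le\frac2\pi\arcsin\sqrt{\kappa(|\Theta(0)|)}<1$. No inner function satisfies $p_\Theta=1$. $\blacksquare$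

The upper bound in part 1 of Theorem 2 is now proved as well. For its asymptotic form, note that $1-P(r)\ge1-\frac2\pi\arcsin\sqrt{\kappa(r)}=\frac2\pi\arcsin\sqrt{1-\kappa(r)}$. As $r\to1$ we have $y=\log(1/r^2)\to0$ and $\kappa=\int_0^1e^{-yt}\,dt=1-\frac y2+O(y^2)$, so $1-\kappa(r)\sim\frac y2=\log\frac1r\sim1-r$. Thus $\liminf_{r\to1}(1-P(r))/\sqrt{1-r}\ge\frac2\pi$.

## 8. Two zeros with $p_\Theta$ near $1$: the bound $P(r)\ge\frac2\pi\arcsin r$

We return to the mechanism of the two-zero example, with one zero pushed toward $\mathbb T$. Let $0<r<1$ and $0<p<\frac2\pi\arcsin r$, so that $\rho=\sin(\pi p/2)<r$. We construct $\Theta$ with two zeros, $|\Theta(0)|=r$ and $\epsilon_p(\Theta)<1-r^2$.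

**Step 1: the data.** Let $\alpha=\pi p\in(0,\pi)$, $v_0=e^{i\alpha}$ and $\tau=-ie^{i\alpha/2}$, so
$$v_0-1=2i\rho\,e^{i\alpha/2}=-2\rho\tau .$$
For $s<1$ so close to $1$ that $r_1:=r/s\le\frac{1+r}2$, let $\Theta_1(z)=\frac{z+r_1}{1+r_1z}$, choose $\eta\in\mathbb T$ with $\Theta_1(\eta)=\tau$, and put $\lambda=s\eta$. Let $b_\lambda$ be the Blaschke factor with zero $\lambda$, and $\Theta=\Theta_1b_\lambda$. Then $|\Theta(0)|=r_1s=r$. Since $|\Theta_1'|=\frac{1-r_1^2}{|1+r_1z|^2}\le\frac{1+r_1}{1-r_1}\le\frac4{1-r}=:L$ on $\overline{\mathbb D}$, the functions $\Theta_1$ are Lipschitz with a constant $L$ independent of $s$.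

**Step 2: an interpolant in $H^2$ with value $1$ at one zero and $v_0$ at the other.** Put
$$k(z)=\frac{1-s^2}{1-\bar\lambda z},\qquad A=\frac{v_0-1}{\Theta_1(\lambda)}+r_1,\qquad g=1-r_1\Theta_1+A\,\Theta_1k .$$
Since $\Theta_1(-r_1)=0$ and $k(\lambda)=1$, we get $g(-r_1)=1$ and $g(\lambda)=1+(v_0-1)=v_0$. As $s\to1$, $|\Theta_1(\lambda)-\tau|\le L(1-s)\to0$, so $A\to-2\rho+r$. The point $\tau$ was chosen to make this limit real. Because $0<\rho<r$, $|r-2\rho|<r$.

**Step 3: the norm of $g$.** The two pieces are orthogonal: by (H6),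
$$\langle1-r_1\Theta_1,\Theta_1k_\lambda\rangle=\overline{\Theta_1(0)k_\lambda(0)}-r_1\overline{k_\lambda(0)}=r_1-r_1=0 .$$
Further $\|1-r_1\Theta_1\|_2^2=1-2r_1^2+r_1^2=1-r_1^2$ and $\|\Theta_1k\|_2^2=\|k\|_2^2=\frac{(1-s^2)^2}{1-s^2}=1-s^2$. So
$$\|g\|_2^2=1-r_1^2+|A|^2(1-s^2),\qquad1-r^2=1-r_1^2s^2=1-r_1^2+r_1^2(1-s^2).$$
For $s$ close to $1$, $|A|<r\le r_1$, and hence $\|g\|_2^2<1-r^2$.

**Step 4: $g$ stays in two disks.** We need a logarithm of $g$ with the right values at the two zeros. Fix $\delta\in(0,\frac{1-r}2)$ with $4\rho L\delta<\frac{1-r}2$, and let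
$$D_1=\{z\in\mathbb D:|z-\eta|>\delta/2\},\qquad D_2=\{z\in\mathbb D:|z-\eta|<\delta\},$$
so $\mathbb D=D_1\cup D_2$. The number $\delta$ does not depend on $s$.

On $D_1$, $|1-\bar\lambda z|=|\eta-sz|\ge|\eta-z|-(1-s)\ge\frac\delta2-(1-s)$, so $k\to0$ uniformly on $D_1$ as $s\to1$, and $|g-1|\le r_1+|A||k|<1$ for $s$ close to $1$.

On $D_2$, inserting $A=\frac{v_0-1}{\Theta_1(\lambda)}+r_1$ once,
$$g-v_0=A\Theta_1(k-1)+(v_0-1)\Big(\frac{\Theta_1(z)}{\Theta_1(\lambda)}-1\Big),\qquad|k-1|=s\left|\frac{\bar\eta z-s}{1-s\bar\eta z}\right|\le1 .$$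
Since $|v_0-1|=2\rho$ and $|z-\lambda|\le\delta+1-s$,
$$|g-v_0|\le|A|+2\rho\,\frac{L(\delta+1-s)}{|\Theta_1(\lambda)|}.$$
As $s\to1$ the right side tends to $|r-2\rho|+2\rho L\delta<r+\frac{1-r}2$, so $|g-v_0|<r+\frac{1-r}2<1$ for $s$ close to $1$.

**Step 5: the logarithm.** Fix such an $s$, with also $1-s<\delta$. Put $\ell=\operatorname{Log}g$ on $D_1$ and $\ell=i\alpha+\operatorname{Log}(\bar v_0g)$ on $D_2$. These are principal logarithms of numbers with positive real part, since $|g-1|<1$ on $D_1$ and $|\bar v_0g-1|<1$ on $D_2$. On $D_1\cap D_2$ the two definitions differ by an element of $2\pi i\mathbb Z$. The imaginary part of the first minus the second lies in $(-\frac\pi2-\alpha-\frac\pi2,\frac\pi2-\alpha+\frac\pi2)=(-\pi-\alpha,\pi-\alpha)$. As $0<\alpha<\pi$, this interval lies in $(-2\pi,\pi)$ and contains no multiple of $2\pi$ except $0$. So $\ell$ is well defined and holomorphic on $\mathbb D$, and $e^\ell=g$.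

Now $|-r_1-\eta|\ge1-r_1\ge\frac{1-r}2>\delta$, so $-r_1$ lies in $D_1$ and not in $D_2$, while $|\lambda-\eta|=1-s<\delta$ puts $\lambda$ in $D_2$. Hence $\lambda\ne-r_1$, $\ell(-r_1)=\operatorname{Log}1=0$ and $\ell(\lambda)=i\alpha+\operatorname{Log}1=i\alpha$.

**Step 6: conclusion.** Let $f=e^{2\ell/p}$. Then $|f|^p=|g|^2$, so $f$ is bounded, $f(-r_1)=1$ and $f(\lambda)=e^{2i\alpha/p}=e^{2\pi i}=1$. Since $-r_1\ne\lambda$ are the zeros of $\Theta$, both simple, $f\in1+\Theta H^p$. So $\epsilon_p(\Theta)\le\|g\|_2^2<1-r^2$, and $p_\Theta\ge p$. Letting $p\uparrow\frac2\pi\arcsin r$ gives $P(r)\ge\frac2\pi\arcsin r$.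

It follows that $1-P(r)\le\frac2\pi\arccos r\sim\frac{2\sqrt2}\pi\sqrt{1-r}$ as $r\to1$. In particular $\sup_\Theta p_\Theta=1$, and by Theorem 1 it is not attained. This completes part 1 of Theorem 2.

## 9. Small $|\Theta(0)|$: the bound $P(r)\le\frac1{2\log(1/(4r))}$

Let $0<R<\frac14$. If $\frac1{2\log(1/(4R))}\ge1$, the bound for $P(R)$ is trivial. Otherwise let $\frac1{2\log(1/(4R))}\le p<1$. We show $\epsilon_p(\Theta)=1-|\Theta(0)|^2$ for all inner $\Theta$ with $|\Theta(0)|=R$. By Lemma 3 it suffices to treat a Blaschke product $\Theta$ with $r=|\Theta(0)|\in(0,R]$, for which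
$$2p\log\frac1{4r}\ge1. \tag{7}$$
By concavity of the sine on $[0,\frac\pi2]$, $p\le\rho\le\pi p/2$. Let $f=1+\Theta h$; for $h\equiv0$ the norm is $1$, so let $h\not\equiv0$.

**Case A: $|f(0)-1|\ge\frac12$.** Here $h(0)$ is large, and this alone makes the norm large. We have $|h(0)|\ge\frac1{2r}$, and $|h|=|f-1|\le2\max(1,|f|)$ a.e. on $\mathbb T$. The function $t^{-p}\log t$ has maximum $\frac1{ep}$ on $(0,\infty)$, at $t=e^{1/p}$, so $\log^+t\le\frac{t^p}{ep}$. With (H2),
$$\log\frac1{2r}\le\log|h(0)|\le\int_{\mathbb T}\log|f-1|\,d\mathbf m\le\int_{\mathbb T}(\log2+\log^+|f|)\,d\mathbf m\le\log2+\frac1{ep}\|f\|_p^p .$$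
So by (7), $\|f\|_p^p\ge ep\log\frac1{4r}\ge\frac e2>1$.

**Case B: $|f(0)-1|<\frac12$.** Here alternative (b) of Proposition 2 is excluded, and $d$ is small in (c). The power series gives $|\operatorname{Log}f(0)|\le\sum_{n\ge1}\frac{2^{-n}}n=\log2$. Hence $d=|e^{\frac p2\operatorname{Log}f(0)}-1|\le2^{p/2}-1\le\frac p2<\rho$, where $2^x\le1+x$ on $[0,1]$ by convexity. So $f(0)\in N$, and by Proposition 2 either $\|f\|_p^p\ge1-r^2$, or $\rho r\le d\le\frac p2$ and $\|f\|_p^p\ge m(d)\ge\min(m(\rho r),m(\frac p2))$ by concavity. As in (6), $m(\rho r)\ge1-r^2$. Since $\frac p{2\rho}\ge\frac1\pi$,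
$$m(\tfrac p2)=1+\rho^2-p+2\rho^2\log\frac p{2\rho r}\ge1+\rho^2-p+2\rho^2\log\frac1{\pi r}.$$
Now $\pi r<4r<1$, so the logarithm is positive and at least $\log\frac1{4r}$. With $\rho\ge p$ and (7),
$$m(\tfrac p2)\ge1+p^2-p+2p^2\log\frac1{\pi r}\ge1-p+p\cdot2p\log\frac1{4r}\ge1 .$$

In both cases $\|f\|_p^p\ge1-r^2$. So $p_\Theta\le\frac1{2\log(1/(4R))}$ whenever $|\Theta(0)|=R$, which is the upper bound for $P$. Multiplying by $\log\frac1r$ and letting $r\to0$ gives $\limsup_{r\to0}P(r)\log\frac1r\le\frac12$.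

## 10. Small $|\Theta(0)|$: strip maps and the lower bound for $P(r)$

For the last bound we use infinitely many zeros, all the points where $e^\ell=1$ for a conformal map $\ell$ onto a vertical strip.

**Step 1: the function and its norm.** Let $s>0$. Let $E$ be a Möbius map of $\mathbb D$ onto the right half-plane with $E(0)=e^{-i\pi/4}$, and let $\ell=\frac{2s}{\pi i}\operatorname{Log}E$. Then $\operatorname{Re}\ell=\frac{2s}\pi\arg E$, so $\ell$ maps $\mathbb D$ conformally onto $\{|\operatorname{Re}\ell|<s\}$, $\ell(0)=-\frac s2$, and $E=e^{i\pi\ell/(2s)}$. Put $f=e^\ell$, a bounded function. On $\mathbb T$, except at the two points where $E$ is $0$ or $\infty$, $\arg E=\pm\frac\pi2$ and so $\operatorname{Re}\ell=\pm s$. If $\mu=\mathbf m\{\operatorname{Re}\ell=s\}$, the mean value $s\mu-s(1-\mu)=-\frac s2$ gives $\mu=\frac14$. Hence for every $p>0$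
$$\|f\|_p^p=\tfrac14e^{ps}+\tfrac34e^{-ps}. \tag{8}$$

**Step 2: the Blaschke product.** Let $\Theta$ be the Blaschke product with simple zeros $z_k=\ell^{-1}(2\pi ik)$, $k\in\mathbb Z$. These are zeros of the bounded function $f-1\not\equiv0$, so the product converges, $(f-1)/\Theta\in H^\infty$, and $f\in1+\Theta H^p$. Moreover $E(z_k)=e^{-\pi^2k/s}=:E_k>0$. The map $w\mapsto\frac{w-E(0)}{w+\overline{E(0)}}$ takes the right half-plane to $\mathbb D$ and $E(0)$ to $0$, so $|z_k|=\frac{|E_k-E(0)|}{|E_k+E(0)|}$, the denominator because $E_k$ is real. Expanding and dividing by $2E_k$,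
$$|z_k|^2=\frac{E_k^2+1-\sqrt2E_k}{E_k^2+1+\sqrt2E_k}=\frac{\cosh(\pi^2k/s)-2^{-1/2}}{\cosh(\pi^2k/s)+2^{-1/2}},$$
$$|\Theta(0)|^2=\prod_{k\in\mathbb Z}\frac{\cosh(\pi^2k/s)-2^{-1/2}}{\cosh(\pi^2k/s)+2^{-1/2}}=:r(s)^2 .$$

**Step 3: every $r\in(0,\sqrt2-1)$ occurs.** Put
$$\varphi_s(x)=\log\frac{\cosh(\pi^2x/s)+2^{-1/2}}{\cosh(\pi^2x/s)-2^{-1/2}},\qquad\text{so}\qquad2\log\frac1{r(s)}=\sum_{k\in\mathbb Z}\varphi_s(k).$$
The fraction decreases as the hyperbolic cosine grows, so for $k\ne0$ the term $\varphi_s(k)$ increases with $s$. Therefore $r(s)$ is decreasing. For $s\le s_0$ the terms are dominated by $\varphi_{s_0}(k)$, which is summable because it decays like $1/\cosh(\pi^2k/s_0)$. So $r(s)$ is continuous. As $s\to0$ all terms with $k\ne0$ tend to $0$, and the remaining one is $\varphi_s(0)=\log\frac{\sqrt2+1}{\sqrt2-1}=2\log(1+\sqrt2)$, so $r(s)\to\sqrt2-1$. As $s\to\infty$ every term tends to $2\log(1+\sqrt2)$, so $r(s)\to0$. Hence every $r\in(0,\sqrt2-1)$ equals $r(s)$ for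 some $s$.

**Step 4: bound $s$ in terms of $r$.** Let $r=r(s)$ and $\varphi=\varphi_s$, which is even and decreasing on $[0,\infty)$. Then $\sum_{k\ge0}\varphi(k)\ge\int_0^\infty\varphi\,dx$, and doubling,
$$2\log\frac1r=\sum_{k\in\mathbb Z}\varphi(k)\ge\int_{\mathbb R}\varphi\,dx-\varphi(0)=\frac s{\pi^2}I\big(\tfrac\pi4\big)-2\log(1+\sqrt2),$$
$$I(\theta)=\int_{\mathbb R}\log\frac{\cosh x+\cos\theta}{\cosh x-\cos\theta}\,dx,\qquad0<\theta<\pi.$$
To compute $I$, substitute $t=e^x$:
$$\int_{\mathbb R}\frac{dx}{\cosh x+\cos\theta}=\int_0^\infty\frac{2\,dt}{t^2+2t\cos\theta+1}=\frac2{\sin\theta}\Big[\arctan\frac{t+\cos\theta}{\sin\theta}\Big]_0^\infty=\frac{2\theta}{\sin\theta},$$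
because $\arctan(\cot\theta)=\frac\pi2-\theta$. For $\theta$ in a compact part of $(0,\pi)$ the $\theta$-derivative of the integrand of $I$ is dominated by a constant times $1/(\cosh x-c)$ with some $c<1$, so we may differentiate under the integral. Using the formula with $\theta$ and with $\pi-\theta$,
$$I'(\theta)=-\sin\theta\int_{\mathbb R}\Big(\frac1{\cosh x+\cos\theta}+\frac1{\cosh x-\cos\theta}\Big)dx=-2\theta-2(\pi-\theta)=-2\pi .$$
As $I(\frac\pi2)=0$, $I(\frac\pi4)=\frac{\pi^2}2$. So $2\log\frac1r\ge\frac s2-2\log(1+\sqrt2)$, that is,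
$$s\le4\log\frac{1+\sqrt2}r. \tag{9}$$

**Step 5: choose $p$.** Suppose $x>0$ satisfies $\frac14e^x+\frac34e^{-x}<1-r^2$. With $p=x/s$, (8) gives $\epsilon_p(\Theta)\le\|f\|_p^p<1-r^2$, so by (9)
$$P(r)\ge p_\Theta\ge\frac xs\ge\frac x{4\log((1+\sqrt2)/r)}. \tag{10}$$

For $x=\frac12\log3$ we have $\frac14\sqrt3+\frac34\cdot\frac1{\sqrt3}=\frac{\sqrt3}2<\frac89\le1-r^2$ whenever $r\le\frac13$, and $\frac13<\sqrt2-1$. So (10) gives $P(r)\ge\frac{\log3}{8\log((1+\sqrt2)/r)}$ for $0<r\le\frac13$.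

Finally fix any $x\in(0,\log3)$. With $t=e^x\in(1,3)$ the inequality $\frac14t+\frac3{4t}<1$ reads $(t-1)(t-3)<0$, which holds. So $x$ is allowed in (10) for all small $r$, and $\liminf_{r\to0}P(r)\log\frac1r\ge\frac x4$. Letting $x\to\log3$ gives $\liminf_{r\to0}P(r)\log\frac1r\ge\frac14\log3$, which completes the proof of Theorem 2. $\blacksquare$
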